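# Bounding the nilpotence class of a $p$-group by $p$ and the number of its character degrees

## 1. Bounded degrees, direct products, and what changes in general

Let $p$ be a prime and $P$ a finite $p$-group. Write $\operatorname{cd}(P)$ for the set of degrees of the complex irreducible characters of $P$. It is a finite set of powers of $p$ containing $1$. Let $\gamma_1(P)=P$, $\gamma_{i+1}(P)=[\gamma_i(P),P]$; the class of $P$ is the least $c$ with $\gamma_{c+1}(P)=1$.

**Definition.** Let $\mathcal S$ be a finite set of powers of $p$ with $1\in\mathcal S$. It is *class bounding* if there is an integer $c$ such that every finite $p$-group $P$ with $\operatorname{cd}(P)=\mathcal S$ has class at most $c$. In that case $b(\mathcal S)$ is the least such $c$.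

It is known that every such $\mathcal S$ is $\operatorname{cd}(P)$ for some finite $p$-group $P$ of class at most $2$, so $b(\mathcal S)$ is a maximum over a nonempty family of groups.

**Example 1.1.** The set $\{1\}$ is class bounding with $b(\{1\})=1$, because $\operatorname{cd}(P)=\{1\}$ means that $P$ is abelian. The set $\{1,p\}$ is not class bounding. Let $\zeta$ be a primitive $p$-th root of unity, $O=\mathbb Z_p[\zeta]$, $\pi=\zeta-1$, and
$$S_k=(O/\pi^kO)\rtimes\langle\sigma\rangle,\qquad \sigma \text{ of order } p \text{ acting as multiplication by }\zeta .$$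
Put $A=O/\pi^kO$. Then $[A,S_k]=\pi A$, and $S_k/\pi A$ is abelian, so $\gamma_{u+1}(S_k)=\pi^uA$ for $u\ge1$. For $k\ge2$ the class is exactly $k$. An irreducible character of $S_k$ is a constituent of a character induced from a linear character of $A$, so its degree is at most $p$; thus $\operatorname{cd}(S_k)=\{1,p\}$ for all $k\ge2$.

The question, from the paper "Character Degrees and Nilpotence Class of Finite $p$-Groups: An Approach via Pro-$p$ Groups", is: **is $b(\mathcal S)$ bounded by a function of $p$ and $n$ as $\mathcal S$ runs over the class bounding sets with $n$ elements?** It is known that the bounds $b(\mathcal S)$ do not depend only on $p$, and that for $n=2$ the answer is affirmative, by a theorem of Isaacs and Passman.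

There is one situation in which nothing needs to be done. If all degrees are at most $p^e$ with $e$ fixed, there are only $2^e$ candidates for $\mathcal S$, and
$$f_0(p,e)=\max\{b(\mathcal S):\ \mathcal S\subseteq\{1,p,\dots,p^e\}\ \text{class bounding}\}$$
is a bound. The content of the question is therefore in degrees that grow while their number stays fixed. Here is a case with growing degrees that is still easy.

**Proposition 1.2.** Let $P=H\times S$ be a finite $p$-group, where $S$ has an abelian subgroup of index at most $p^e$. If $\operatorname{class}(P)>\max(\operatorname{class}(H),f_0(p,e))$, then there are finite $p$-groups of arbitrarily large class with degree set $\operatorname{cd}(P)$.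

*Proof.* Let $B\le S$ be abelian with $|S:B|\le p^e$. Each $\chi\in\operatorname{Irr}(S)$ is a constituent of some $\lambda^S$ with $\lambda\in\operatorname{Irr}(B)$, so $\chi(1)\le p^e$ and $\operatorname{cd}(S)\subseteq\{1,\dots,p^e\}$. Since $\operatorname{class}(P)$ is the maximum of the classes of $H$ and $S$, we have $\operatorname{class}(S)>f_0(p,e)$. So $\operatorname{cd}(S)$ is not class bounding, and there are $p$-groups $S_j$ with $\operatorname{cd}(S_j)=\operatorname{cd}(S)$ and $\operatorname{class}(S_j)\to\infty$. The irreducible characters of a direct product are the products of those of the factors, so $\operatorname{cd}(H\times S_j)=\{xy:x\in\operatorname{cd}(H),y\in\operatorname{cd}(S)\}=\operatorname{cd}(P)$. $\square$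

The degrees of $H$ may be enormous. The argument only needs that the *relative* contribution of $S$ is one of finitely many things, and that $S$ can be replaced by a larger group without disturbing $H$.

What changes in general? First, nothing tells us that $P$ splits into a part of bounded class and a part that is "abelian by bounded". An abelian subgroup of bounded index is too much to ask for. An extraspecial group of order $p^{2e+1}$ has degree set $\{1,p^e\}$, and an abelian subgroup has index at least as large as every degree, hence at least $p^e$. What survives is a normal subgroup of bounded index and bounded *class*; this is Theorem B. Second, the part that makes the class large is glued to the rest, and we have to enlarge it inside $P$ while keeping track of all degrees. We shall prove: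

**Theorem A.** For every prime $p$ and every $n\ge1$ there is a number $f(p,n)$ such that if $P$ is a finite $p$-group with $|\operatorname{cd}(P)|=n$ and nilpotence class $>f(p,n)$, then there are finite $p$-groups of arbitrarily large class whose degree set is exactly $\operatorname{cd}(P)$. Consequently $b(\mathcal S)\le f(p,n)$ for every class bounding $\mathcal S$ with $|\mathcal S|=n$.

**Theorem B.** There are $b(p,n)$, $c(p,n)$ such that every finite $p$-group $P$ with $|\operatorname{cd}(P)|\le n$ has a normal subgroup $A$ with $|P:A|\le p^{b(p,n)}$ and $\operatorname{class}(A)\le c(p,n)$.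

So the answer to the question is yes. The bound $f(p,n)$ is not explicit, because a pigeonhole argument enters. The second sentence of Theorem A follows from the first: if $\mathcal S$ is class bounding and $\operatorname{cd}(P)=\mathcal S$, groups of arbitrarily large class with degree set $\mathcal S$ do not exist, so $\operatorname{class}(P)\le f(p,n)$.

Sections 2–6 prove Theorem B. Sections 7–11 use it to prove Theorem A.

## 2. Actions on linear characters and textbook facts

The prime $p$ is fixed. "Bounded" means bounded by a function of the indicated parameters. In Sections 2–6 all groups are finite $p$-groups.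

$\operatorname{Lin}(X)$ is the group of linear characters of $X$, **written additively**: $p\lambda$ is the $p$-th power, $0$ the trivial character. Groups act on the left: ${}^gT=gTg^{-1}$, and for $\tau\in\operatorname{Lin}(T)$ we let $g\tau\in\operatorname{Lin}({}^gT)$ be $(g\tau)(x)=\tau(g^{-1}xg)$. If a group normalizes $X$ it acts on $\operatorname{Lin}(X)$, and so does its integral group ring; $X$ itself acts trivially on $\operatorname{Lin}(X)$. For $N\trianglelefteq P$ and $\lambda\in\operatorname{Lin}(N)$, $T_\lambda\ge N$ is the inertia group, and $T_{g\lambda}={}^g(T_\lambda)$. Let $I_G$ be the augmentation ideal of $\mathbb Z[G]$, $N_w=1+w+\dots+w^{p-1}$ for a group element $w$, $M[k]=\{x\in M:kx=0\}$, and $[N,{}_uP]=[N,P,\dots,P]$ with $u$ copies of $P$. Class $\le0$ means trivial.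

**Duality.** If $N\trianglelefteq P$ is abelian and $Q\le P$, then
$$[N,{}_uQ]=1\iff I_Q^u\operatorname{Irr}(N)=0. \tag{2.1}$$
Indeed, with $N$ written additively, $[N,{}_uQ]=I_Q^uN$, and $(r\lambda)(a)=\lambda(r^*a)$, where $*$ inverts group elements. Since $I_Q^u$ is stable under $*$, the right side says that all $\lambda$ vanish on $I_Q^uN$.

We use these facts.

1. $p$-groups are M-groups, and their derived length satisfies $dl(P)\le|\operatorname{cd}(P)|$ (Taketa).
2. A $p$-group with no subgroup $C_p\times C_p$ is cyclic or generalized quaternion.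
3. If $Q\trianglelefteq P$ and $|P:Q|\le p^b$, then $|\operatorname{cd}(Q)|\le(b+1)|\operatorname{cd}(P)|$, because $\chi(1)/\psi(1)$ divides $|P:Q|$ whenever $\chi\in\operatorname{Irr}(P)$ lies over $\psi\in\operatorname{Irr}(Q)$.
4. If $X\le T$ has index at most $p^d$ and $t\in T$, then $t^{p^d}\in X$: the orbit of the coset $X$ under $\langle t\rangle$ has $p$-power length at most $p^d$.
5. Clifford correspondence: for $\lambda\in\operatorname{Lin}(N)$, $N\trianglelefteq P$, induction is a bijection $\operatorname{Irr}(T_\lambda|\lambda)\to\operatorname{Irr}(P|\lambda)$.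
6. Mackey's criterion: for $\nu\in\operatorname{Lin}(D)$, $D\le R$, the character $\nu^R$ is irreducible iff for each $y\in R\setminus D$ there is $t\in D\cap y^{-1}Dy$ with $\nu(yty^{-1})\ne\nu(t)$.
7. An invariant linear character of a normal subgroup with cyclic quotient extends.

## 3. The least degree over a linear character

**Definition.** For $N\trianglelefteq P$ and $\lambda\in\operatorname{Lin}(N)$ let $m(\lambda)=m_P(\lambda)=\min\{\chi(1):\chi\in\operatorname{Irr}(P|\lambda)\}$.

By Clifford, $m(\lambda)\ge|P:T_\lambda|$. If $\lambda$ extends to $T_\lambda$, the extension induces irreducibly and $m(\lambda)=|P:T_\lambda|$. Also $m(\lambda)=1$ iff $\lambda$ extends to $P$, and then $\lambda$ is $P$-invariant. Note $m(\lambda)\in\operatorname{cd}(P)$: a strictly increasing list of values of $m$ has at most $|\operatorname{cd}(P)|$ terms. This is how the hypothesis on $|\operatorname{cd}(P)|$ will be used.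

**Example 3.1.** In the dihedral group of order $8$ let $N$ be cyclic of order $4$ and $\lambda$ faithful: $T_\lambda=N$, $m(\lambda)=2=|P:T_\lambda|$. In an extraspecial group of order $p^3$ let $N=Z(P)$ and $\lambda\neq0$: $T_\lambda=P$ but $m(\lambda)=p$, while $p\lambda=0$ has $m(p\lambda)=1$. The second behavior, a drop after multiplication by $p$, is general; see Lemma 3.3(c).

**Lemma 3.2.** Let $N\trianglelefteq P$, $\lambda\in\operatorname{Lin}(N)$, $w\in T_\lambda$ with $[w,P]\le N$. There are $X$ with $N\langle w\rangle\le X\le T_\lambda$ and $\tilde\lambda\in\operatorname{Lin}(X)$ extending $\lambda$ such that $\tilde\lambda^P$ is irreducible and $|P:X|=m(\lambda)$.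

*Proof.* The aim is to realize a character of least degree monomially, with $w$ inside the inducing subgroup. Let $\chi\in\operatorname{Irr}(P|\lambda)$ have degree $m(\lambda)$, let $T=T_\lambda$ and let $\theta\in\operatorname{Irr}(T|\lambda)$ with $\theta^P=\chi$. Then $\theta_N=\theta(1)\lambda$, so $\ker\lambda\le\ker\theta$. As $T$ fixes $\lambda$, $N/\ker\lambda$ is central in $T/\ker\lambda$. Put $N_1=N\langle w\rangle$, normal since $[w,P]\le N$. Then $N_1/\ker\lambda$ is generated by a central subgroup and $w$, so it is abelian, and $\theta_{N_1}$ has a linear constituent $\mu$. Let $T_1$ be the stabilizer of $\mu$ in $T$ and $\theta_1\in\operatorname{Irr}(T_1|\mu)$ with $\theta_1^T=\theta$. Since $T_1$ is an M-group, $\theta_1=\psi^{T_1}$ with $\psi\in\operatorname{Lin}(X)$, $X\le T_1$. For $a\in N_1$ we have $|\theta_1(a)|=\theta_1(1)=|T_1:X|$, while $\psi^{T_1}(a)$ is a sum of roots of unity, one for each coset of $X$ fixed by $a$. So $a$ fixes all cosets, and $N_1\le X$. As $\psi$ is a constituent of $(\theta_1)_X$ and $(\theta_1)_N=\theta_1(1)\lambda$,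 we get $\psi_N=\lambda$. Put $\tilde\lambda=\psi$; then $\tilde\lambda^P=\chi$ and $|P:X|=m(\lambda)$. $\square$

**Lemma 3.3.** Let $N\trianglelefteq P$, $\lambda\in\operatorname{Lin}(N)$, $N\le Y\le P$ with $[Y,P]\le N$.

(a) $m(r\lambda)\le m(\lambda)$ for $r\in\mathbb Z[Y]$; in particular $m(p\lambda)\le m(\lambda)$.

(b) If $w\in Y$, $w\lambda\ne\lambda$, $w^p\lambda=\lambda$, then $m(N_w\lambda)<m(\lambda)$.

(c) If $m(\lambda)>|P:T_\lambda|$ then $m(p\lambda)<m(\lambda)$. So if $m(p\lambda)=m(\lambda)$, then $m(\lambda)=|P:T_\lambda|$ and $\lambda$ extends to $T_\lambda$.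

(d) If $\lambda$ extends to $T=T_\lambda$ and $h\in N_P(T)\setminus T$, $h^p\in T$, then $m(N_h\lambda)<m(\lambda)$.

*Proof.* (a) Take $(X,\tilde\lambda)$ from Lemma 3.2 with $w=1$. Since $[Y,X]\le N\le X$, $Y$ normalizes $X$, so $r\tilde\lambda\in\operatorname{Lin}(X)$ makes sense and extends $r\lambda$. A constituent of $(r\tilde\lambda)^P$ lies over $r\lambda$ and has degree at most $|P:X|=m(\lambda)$.

(b) Apply Lemma 3.2 with $w^p\in T_\lambda\cap Y$ in place of $w$. So $w^p\in X$, and $w\notin X$ because $w\notin T_\lambda$; again $w$ normalizes $X$. Since $w^p\in X$ fixes $\tilde\lambda$, $(w-1)N_w\tilde\lambda=(w^p-1)\tilde\lambda=0$. So $N_w\tilde\lambda$ is $w$-invariant and extends to $X\langle w\rangle$, which contains $X$ with index $p$. The extension restricts to $N_w\lambda$ on $N$, hence $m(N_w\lambda)\le|P:X|/p$.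

(c) Let $\theta\in\operatorname{Irr}(T_\lambda|\lambda)$ with $\theta^P$ of degree $m(\lambda)$, and $\theta(1)=p^a$ with $a\ge1$. The $p$-th exterior power of a module affording $\theta$ has dimension $\binom{p^a}{p}=p^{a-1}\binom{p^a-1}{p-1}$, and $\binom{p^a-1}{p-1}\equiv(-1)^{p-1}\not\equiv0$ mod $p$; so its $p$-part is $p^{a-1}$. The degrees of its irreducible constituents are powers of $p$ and cannot all be divisible by $p^a$, so some constituent has degree at most $p^{a-1}$. It lies over $p\lambda$, since $N$ acts on the exterior power by the scalars $\lambda^p$. Inducing it to $P$ gives $m(p\lambda)\le|P:T_\lambda|p^{a-1}<m(\lambda)$. If $m(p\lambda)=m(\lambda)$, then $a=0$ for every such $\theta$, so $m(\lambda)=|P:T_\lambda|$ and $\theta$ is an extension of $\lambda$.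

(d) Let $\tilde\lambda\in\operatorname{Lin}(T)$ extend $\lambda$; then $m(\lambda)=|P:T|$. As $h$ normalizes $T$ and $h^p\in T$ fixes $\tilde\lambda$, $N_h\tilde\lambda$ is $h$-invariant and extends to $T\langle h\rangle$, so $m(N_h\lambda)\le|P:T|/p$. $\square$

We record a consequence of (c) that is used twice. If $\lambda\in\operatorname{Lin}(N)$ is $P$-invariant, then the numbers $m(p^j\lambda)$ strictly decrease with $j$ until they reach $1$; hence
$$\lambda\ P\text{-invariant},\ |\operatorname{cd}(P)|\le n\ \Longrightarrow\ p^{n-1}\lambda\ \text{extends to a linear character of }P. \tag{3.1}$$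

## 4. Action on one elementary abelian layer

**Proposition 4.1.** There is $h=h(p,n,c)$ such that if $|\operatorname{cd}(P)|\le n$, $A\trianglelefteq P$ is abelian and $P/A$ has class $\le c$, then $[A,{}_hP]\le A^p$.

Let $M=\operatorname{Irr}(A)$, so $M[p]=\operatorname{Irr}(A/A^p)$. The group $P/A$ acts on $M$. Let $s_1<s_2<\cdots$ be the degrees of $P$, so $s_1=1$.

**Step 1. Central subgroups of $P/A$ act with bounded nilpotence.** *There is $F=F(p,n)$ with $I_Y^FM[p]=0$ for every $Y\le Z(P/A)$.* Lemma 3.3 applies with $N=A$ and the preimage of $Y$.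

*First, the exponent $p^t$ of $Y/C_Y(\lambda)$ satisfies $t\le n$ for each $\lambda\in M[p]$.* Let $t\ge1$ and let $y\in Y$ have order $p^t$ modulo $C_Y(\lambda)$. Let $\Lambda$ be minimal with $(y-1)^\Lambda\lambda=0$. On $M[p]$ we have $(y-1)^{p^s}=y^{p^s}-1$. As $y^{p^t}$ fixes $\lambda$ and $y^{p^{t-1}}$ does not, $p^{t-1}<\Lambda\le p^t$. For $0\le j\le t-1$ put $\lambda_j=(y-1)^{\Lambda-p^j}\lambda$. For $j\ge1$ let $w=y^{p^{j-1}}$. Then
$$(w^p-1)\lambda_j=(y-1)^\Lambda\lambda=0,\qquad (w-1)\lambda_j=(y-1)^{\Lambda-p^j+p^{j-1}}\lambda\ne0,$$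
and, since $N_w=(w-1)^{p-1}$ modulo $p$, $N_w\lambda_j=(y-1)^{p^j-p^{j-1}}\lambda_j=\lambda_{j-1}$. By Lemma 3.3(b), $m(\lambda_0)<\dots<m(\lambda_{t-1})$. These are $t$ distinct degrees, so $t\le n$.

*Next, a double induction.* Define $g(1,t)=g(i,0)=1$ and $g(i,t)=g(i-1,n)+(p-1)g(i,t-1)$ for $i\ge2$, $t\ge1$. We claim: *if $m(\lambda)\le s_i$ and $Y/C_Y(\lambda)$ has exponent $\le p^t$ with $t\le n$, then $I_Y^{g(i,t)}\lambda=0$.* If $i=1$ or $t=0$, then $Y$ fixes $\lambda$ and this is clear. Let $i\ge2$, $t\ge1$, and put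
$$E=\{y\in Y:y^p\lambda=\lambda\},\qquad \bar E=E/C_Y(\lambda),$$
an elementary abelian group. Since $Y$ is abelian, $C_Y(\lambda)$ fixes $\mathbb Z[Y]\lambda$ pointwise; since $p\lambda=0$, $\mathbb F_p[\bar E]$ acts on $\mathbb Z[Y]\lambda$. Let $\mathfrak e$ be the augmentation ideal of $\mathbb F_p[\bar E]$ and $\mathcal I$ the ideal generated by all $N_w=(w-1)^{p-1}$, $w\in\bar E$.

*$\mathfrak e^{p-1}\subseteq\mathcal I$.* For $e_1,\dots,e_{p-1}\in\bar E$ and $S\subseteq\{1,\dots,p-1\}$ let $e_S=\prod_{i\in S}e_i$. Then $e_S-1\equiv\sum_{i\in S}(e_i-1)$ mod $\mathfrak e^2$. So the polarization identity $(p-1)!\prod x_i=\sum_S(-1)^{p-1-|S|}(\sum_{i\in S}x_i)^{p-1}$ gives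
$$(p-1)!\prod_i(e_i-1)\equiv\sum_S(-1)^{p-1-|S|}(e_S-1)^{p-1}\pmod{\mathfrak e^p}.$$
The products on the left span $\mathfrak e^{p-1}$, and $(p-1)!$ is invertible, so $\mathfrak e^{p-1}\subseteq\mathcal I+\mathfrak e^p$. Multiplying by powers of $\mathfrak e$ and iterating, $\mathfrak e^{p-1}\subseteq\mathcal I+\mathfrak e^N$ for all $N$, and $\mathfrak e$ is nilpotent.

*Using it.* Put $u=g(i-1,n)$ and $D=I_Y^u\lambda$. Let $w\in E$. If $w\lambda=\lambda$, then $N_w\lambda=p\lambda=0$. Otherwise $m(N_w\lambda)\le s_{i-1}$ by Lemma 3.3(b). The exponent of $Y/C_Y(N_w\lambda)$ is at most $p^n$ by the first part, so $I_Y^uN_w\lambda=0$ by induction. Hence $\mathcal I$, and so $\mathfrak e^{p-1}$, kills $D$. Let $D_j=\{x\in D:\mathfrak e^jx=0\}$; then $D_0=0$ and $D_{p-1}=D$. Let $x\in D_1$. As $x\in\mathbb Z[Y]\lambda$, Lemma 3.3(a) gives $m(x)\le s_i$. The group $E$ fixes $x$, and $y^{p^{t-1}}\in E$ for all $y\in Y$, so $Y/C_Y(x)$ has exponent $\le p^{t-1}$. By induction $I_Y^{g(i,t-1)}x=0$. Now let $x\in D_j$, $j\ge1$. Then $\mathfrak e^{j-1}x\subseteq D_1$,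 so $\mathfrak e^{j-1}I_Y^{g(i,t-1)}x=0$; that is, $I_Y^{g(i,t-1)}D_j\subseteq D_{j-1}$. Therefore $I_Y^{(p-1)g(i,t-1)}D=0$, and $I_Y^{g(i,t)}\lambda=0$. The claim is proved.

Since $g(i,n)$ is non-decreasing in $i$ and $m(\lambda)\le s_{|\operatorname{cd}(P)|}$ always, $F=g(n,n)$ works.

**Step 2. From central subgroups to $P$, by induction on $c$.** Put $h(p,n,0)=1$: if $c=0$ then $P=A$ is abelian. Let $c\ge1$, let $\Gamma/A=\gamma_c(P/A)$, $Y=\Gamma/A$ (central in $P/A$), and
$$X=A^p[A,\Gamma],\qquad Q=\Gamma'\Gamma^p\ge X,\qquad \Gamma^p=\langle\gamma^p:\gamma\in\Gamma\rangle.$$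

*$[Q,P]\le X$.* In $\Gamma/X$ the subgroup $A/X$ is central of exponent dividing $p$. For $g\in P$ and $\gamma,\delta\in\Gamma$ we have ${}^g\gamma\in\gamma A$, ${}^g\delta\in\delta A$, so ${}^g[\gamma,\delta]\equiv[\gamma,\delta]$ and ${}^g(\gamma^p)\equiv\gamma^p$ modulo $X$. So $P$ centralizes a generating set of $Q/X$.

*$[A,{}_kP]\le X$ for $k=h(p,n,c-1)+1$.* Apply induction to $P/\Gamma'$ and its abelian normal subgroup $\Gamma/\Gamma'$, with quotient $P/\Gamma$ of class $\le c-1$: $[\Gamma,{}_{h(p,n,c-1)}P]\le\Gamma'\Gamma^p=Q$. One more commutator lands in $X$.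

*Climbing.* Let $M_j=\{x\in M[p]:I_Y^jx=0\}$. Then $M_1=\operatorname{Irr}(A/X)$, and by (2.1) $I_P^kM_1=0$. For $x\in M_j$, $j\ge1$, we have $I_Y^{j-1}x\subseteq M_1$. Since $Y$ is central in $P/A$, $I_Y^{j-1}I_P^kx=I_P^kI_Y^{j-1}x=0$, so $I_P^kM_j\subseteq M_{j-1}$. By Step 1, $M_F=M[p]$, so $I_P^{kF}M[p]=0$. By (2.1) we may put $h(p,n,c)=F\cdot(h(p,n,c-1)+1)$. $\square$

It is tempting to finish at once by running through the layers $A,A^p,A^{p^2},\dots$, which gives $[A,{}_{hl}P]\le A^{p^l}$. The argument stops because the number of layers is not bounded. In $S_k$ one has $[A,{}_{p-1}S_k]=\pi^{p-1}A=pA$ for every $k$, yet the class is $k$. But $S_k$ has the subgroup $A$ of index $p$, which acts trivially on $A$. The next section shows that passing to a subgroup of bounded index always removes all but boundedly many layers.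

## 5. A subgroup of bounded index that acts nilpotently

**Proposition 5.1.** Let $|\operatorname{cd}(R)|\le n$, $N_0\trianglelefteq R$ abelian, $R/N_0$ of class $\le c$. There is $R_1\trianglelefteq R$ with $|R:R_1|$ bounded and $[N_0,{}_{h'}R_1]=1$ with $h'$ bounded (in terms of $p,n,c$).

If $c=0$, then $R=N_0$ is abelian and $R_1=R$ works. Let $c\ge1$, let $s_1<s_2<\cdots$ be the degrees of $R$ and $m=m_R$. For $i\le|\operatorname{cd}(R)|$ we prove by induction:

> $(\Pi_i)$ There are $R^{(i)}\trianglelefteq R$ of index $\le p^{b_i}$ and $L_i$, with $b_i,L_i$ bounded, such that whenever $N_0\le N\trianglelefteq R$, $\lambda\in\operatorname{Lin}(N)$, $m(\lambda)\le s_i$, the character $p^{L_i}\lambda$ is $R^{(i)}$-invariant.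

The numbers $b_i,L_i$ will be given by formulas in $p,n,c,i$. For $i=1$, $m(\lambda)=1$ means that $\lambda$ is $R$-invariant; take $R^{(1)}=R$, $b_1=L_1=0$.

**The constants.** Let $i\ge2$ and put $R_*=R^{(i-1)}$, $b_*=b_{i-1}$, $\rho=L_{i-1}$, $n_*=n(b_*+1)\ge|\operatorname{cd}(R_*)|$ (fact 3), $r=n_*(b_*+1)$. Let $\beta_1=nc+1$, let $\beta_{j+1}$ be the least integer with $p^{\beta_{j+1}}\ge2^{p^{(r+1)\beta_j}}p^{(r+1)\beta_j}$, and
$$\beta=\beta_c,\quad d=(r+1)\beta,\quad e=\rho+1+n_*+nc+d+b_*,\quad L=\rho+3+d+b_*+ed .$$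
Two derived numbers: $J=L-\rho-2=1+d+b_*+ed$ and $L'=L+n_*-1+nc$. Then $L'-J=\rho+1+n_*+nc$, so
$$e=(L'-J)+d+b_*. \tag{5.1}$$

For $\lambda\in\operatorname{Lin}(N)$ let $\ell(\lambda)=\min\{j\ge0:p^j\lambda\text{ is }R_*\text{-invariant}\}$.

**Definition.** A pair $(N,\tau)$ with $N_0\le N\trianglelefteq R$, $\tau\in\operatorname{Lin}(N)$ is *admissible* if $m(\tau)=s_i$ and $\ell(\tau)\ge L$. It is a *normal pair* if $N_0\le N=\operatorname{core}_R(T_\tau)$, $m(\tau)=s_i$, $\ell(\tau)=L$.

Admissible pairs are the obstruction to $(\Pi_i)$: they are invariant only after a long multiplication by $p$. We must show that their inertia groups intersect in a subgroup of bounded index.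

**Example 5.2.** Let $R=S_k$, $k\ge2$, $N_0=N=A=O/\pi^kO$, $i=2$, so $s_2=p$, $R_*=R$, $\rho=0$. Let $\tau\in\operatorname{Irr}(A)$ be nontrivial on $\pi^{k-1}A$. Then $T_\tau=A=\operatorname{core}_R(T_\tau)$ and $m(\tau)=p$. The character $p^j\tau$ is $R$-invariant iff it is trivial on $[A,R]=\pi A$, that is, iff $\tau$ is trivial on $\pi^{(p-1)j+1}A$, that is, iff $(p-1)j+1\ge k$. So $\ell(\tau)=\lceil(k-1)/(p-1)\rceil$, which is large when $k$ is. All these pairs have the same inertia group $A$, of index $p$.

**Claim 1 (multiplying by $p$ does not change the inertia group for a long time).** Let $N_0\le N\trianglelefteq R$, $\tau\in\operatorname{Lin}(N)$, $m(\tau)=s_i$, $\ell=\ell(\tau)\ge\rho+2$, $T=T_\tau$. Then $\tau$ extends to $T$ and $|R:T|=s_i$. For $0\le j\le\ell-\rho-2$ and every extension $\hat\tau\in\operatorname{Lin}(T)$ of $\tau$, $p^j\tau$ has inertia group $T$ and $(p^j\hat\tau)^R$ is irreducible.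

*Proof.* For $0\le j\le\ell-\rho-1$ we have $m(p^j\tau)=s_i$. It is at most $s_i$ by Lemma 3.3(a); if it were at most $s_{i-1}$, then $p^{\rho+j}\tau$ would be $R_*$-invariant by $(\Pi_{i-1})$, so $\ell\le\rho+j$, a contradiction. So for $j\le\ell-\rho-2$ Lemma 3.3(c) says that $p^j\tau$ extends to $T_{p^j\tau}\ge T$ and $|R:T_{p^j\tau}|=s_i$. The case $j=0$ gives $|R:T|=s_i$, hence $T_{p^j\tau}=T$. As $p^j\hat\tau$ extends $p^j\tau$ to its inertia group, it induces irreducibly. $\square$

**From admissible pairs to normal pairs.** *Every inertia group of an admissible pair is the inertia group of a normal pair.* Let $(N,\tau)$ be admissible, $T=T_\tau$, $\hat\tau$ as in Claim 1 (note $L\ge\rho+2$). Put $N^+=\operatorname{core}_R(T)\ge N$ and $\tau^+=\hat\tau|_{N^+}$. Then $T_{\tau^+}=T$, because $T$ fixes $\hat\tau$, and elements fixing $\tau^+$ fix $\tau$. As $\tau^+$ extends to $T$, $m(\tau^+)=|R:T|=s_i$. Also $\ell(\tau^+)\ge\ell(\tau)\ge L$. By Claim 1 for $\tau^+$, the character $p^{\ell(\tau^+)-L}\tau^+$ has inertia group $T$ and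 extends to $T$, so its $m$ is $s_i$; clearly its $\ell$ is $L$. So it forms a normal pair with $N^+$.

For normal pairs Claim 1 applies with $0\le j\le J$. $R$-conjugates of normal (admissible) pairs are normal (admissible), since $R_*\trianglelefteq R$. For every normal pair $(N,\tau)$ fix an extension $\hat\tau\in\operatorname{Lin}(T_\tau)$ of $\tau$. In Claims 2, 3 and 6, $(N,\tau)$ is a normal pair and $T=T_\tau$.

**Claim 2 (the normalizer of $T$ is thin over $T$).** $N_R(T)/T$ has no subgroup $C_p\times C_p$.

*Proof.* Let $E/T$ be one. For $g\in E$, $T_{g\tau}={}^gT=T$, so $\mathbb Z[E/T]$ acts on $\mathbb Z[E]\tau$. For $hT\in E/T$ of order $p$, $m(N_h\tau)<s_i$ by Lemma 3.3(d), so $p^\rho N_h\tau$ is $R_*$-invariant by $(\Pi_{i-1})$. If $E=\langle h,h'\rangle T$, then $p^\rho N_{h'}N_h\tau$ is a sum of conjugates of an $R_*$-invariant character, hence $R_*$-invariant since $R_*\trianglelefteq R$. In $\mathbb Z[E/T]$ the sum of $N_h$ over the $p+1$ subgroups $\langle hT\rangle$ of order $p$ counts the identity $p+1$ times and every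 other element once, so it equals $p+N_{h'}N_h$. Hence $p^{\rho+1}\tau$ is $R_*$-invariant and $L\le\rho+1$, a contradiction. $\square$

**Claim 3 (bounded exponent over $N$).** $Z(R/N)$ is cyclic of order $\le p^n$; hence $\exp(R/N)\le p^{nc}$.

*Proof.* Let $Y/N=Z(R/N)$. As $\ell(\tau)\ge1$ we have $T\ne R$, so $R/N\neq1$ and $Y/N\ne1$. Every group between $N$ and $Y$ is normal in $R$, so $T\cap Y\le\operatorname{core}_R(T)=N$, that is, $T\cap Y=N$. Since $[Y,T]\le N\le T$, $Y$ normalizes $T$. So $Y/N\cong YT/T$ is abelian without $C_p\times C_p$ by Claim 2, hence cyclic, $=\langle yN\rangle$ of order $p^t$, $t\ge1$.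

To bound $t$ we build a list of $t$ different values of $m$. Let $w=y^{p^{t-1}}$ and $\tau'=(w-1)\tau$. Then $N_w\tau'=(w^p-1)\tau=0$. Since $N_w$ is the value at $y$ of the cyclotomic polynomial $1+x^{p^{t-1}}+\dots+x^{(p-1)p^{t-1}}$, the finite $p$-group $V=\mathbb Z[y]\tau'$ is a cyclic module over $O=\mathbb Z_p[\zeta]$, $\zeta$ a primitive $p^t$-th root of unity, with $y$ acting as $\zeta$. So $V\cong O/\pi^lO$ with $\pi=\zeta-1$. By Claim 1 and $J\ge1$, $p\tau$ has inertia group $T\not\ni w$, so $p\tau'=(w-1)p\tau\ne0$. As $p$ has $\pi$-valuation $(p-1)p^{t-1}$, this gives $l>(p-1)p^{t-1}\ge p^{t-1}$.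

For $0\le k\le t-1$ let $\lambda_k$ be a generator of $\pi^{l-p^k}V$. Any two generators are $\mathbb Z[y]$-multiples of each other, so by Lemma 3.3(a) they have the same $m$. For $k\le t-1$ the valuation of $\zeta^{p^k}-1$ is $p^k$. Let $k\ge1$ and $u=y^{p^{k-1}}$. Then $(u^p-1)\lambda_k=(\zeta^{p^k}-1)\lambda_k=0$ and $(u-1)\lambda_k\neq0$, since $\zeta^{p^{k-1}}-1$ has valuation $p^{k-1}<p^k$. Further
$$N_u\lambda_k=\frac{\zeta^{p^k}-1}{\zeta^{p^{k-1}}-1}\lambda_k$$
generates $\pi^{l-p^{k-1}}V$. By Lemma 3.3(b), $m(\lambda_0)<\dots<m(\lambda_{t-1})$, so $t\le n$.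

In a nilpotent group the exponents of the upper central factors divide the exponent of the center, and $R/N$ has class $\le c$; so $\exp(R/N)\le p^{nc}$. $\square$

**Claim 4 (intersections of inertia groups give degrees of $R_*$).** Let $(N_k,\tau_k)$, $0\le k\le f\le d$, be normal pairs with inertia groups $T_k$, let $D=\bigcap T_k$ with $|T_k:D|\le p^d$ for all $k$, and $D_*=D\cap R_*$. Then $\nu=\sum_kp^{ek}\hat\tau_k|_{D_*}$ induces irreducibly to $R_*$. So $|R_*:D_*|\in\operatorname{cd}(R_*)$.

*Proof.* The weights $p^{ek}$ spread the characters out so that their contributions cannot cancel.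

(i) *$p^{L'}\hat\tau_k|_{T_k\cap R_*}$ is the restriction of a linear character of $R_*$.* The character $\mu=p^L\tau_k|_{N_k\cap R_*}$ is $R_*$-invariant. By (3.1) in $R_*$, $p^{n_*-1}\mu$ extends to some $\omega\in\operatorname{Lin}(R_*)$. Then $p^{L+n_*-1}\hat\tau_k-\omega$ on $T_k\cap R_*$ is trivial on $N_k\cap R_*$, and $(T_k\cap R_*)/(N_k\cap R_*)$ embeds in $R/N_k$, which has exponent $\le p^{nc}$ by Claim 3. Multiplying by $p^{nc}$ gives $p^{L'}\hat\tau_k=p^{nc}\omega$ on $T_k\cap R_*$.

(ii) *Mackey's criterion.* Let $y\in R_*\setminus D_*$. We need $t\in D_*\cap y^{-1}D_*y$ with $\nu(t)\ne\nu(yty^{-1})$. Since $y\notin D$, let $k$ be minimal with $y\notin T_k$. As $(p^J\hat\tau_k)^R$ is irreducible by Claim 1, there is $t_2\in T_k\cap y^{-1}T_ky$ such that $\alpha=\hat\tau_k(t_2)^{-1}\hat\tau_k(yt_2y^{-1})$ satisfies $\alpha^{p^J}\ne1$. Let $t=t_2^{p^{d+b_*}}$. As $|T_k:D_*|\le p^{d+b_*}$ and $t_2,yt_2y^{-1}\in T_k$, fact 4 gives $t,yty^{-1}\in D_*$. Now $\nu(t)^{-1}\nu(yty^{-1})$ is a product of contributions, one for each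 index.

* An index $k'<k$: $y\in T_{k'}$, and $\hat\tau_{k'}$ is a linear character of $T_{k'}$, so $\hat\tau_{k'}(yty^{-1})=\hat\tau_{k'}(t)$. The contribution is trivial.
* The index $k$ contributes $\alpha^{p^{d+b_*+ek}}$. As $\alpha$ has order at least $p^{J+1}$, this has order at least $p^{J+1-d-b_*-ek}$, where $J+1-d-b_*-ek=2+e(d-k)>0$.
* An index $k''>k$: since $y\in R_*$, (i) shows that $\delta=\hat\tau_{k''}(t)^{-1}\hat\tau_{k''}(yty^{-1})$ satisfies $\delta^{p^{L'}}=1$. So the contribution $\delta^{p^{ek''}}$ has order at most $p^{\max(0,L'-e(k+1))}$.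

By (5.1), $L'-e(k+1)=J-d-b_*-ek$, which is smaller than $J+1-d-b_*-ek$. So the contribution of index $k$ is a root of unity of $p$-power order larger than the orders of all others, and the product is $\ne1$. $\square$

**Claim 5 (short chains).** There is no chain $D_0>D_1>\dots>D_r$ where each $D_q$ is an intersection $D$ as in Claim 4.

*Proof.* If $D_q\cap R_*=D_{q'}\cap R_*$ with $q<q'$, then $D_{q'}\ge D_q\cap R_*$, so $p^{q'-q}\le|D_q:D_{q'}|\le|D_q:D_q\cap R_*|\le p^{b_*}$. So each group $D_q\cap R_*$ occurs at most $b_*+1$ times. The descending chain of these $r+1$ groups has at least $(r+1)/(b_*+1)>n_*$ distinct members, and so more than $n_*$ distinct indices $|R_*:D_q\cap R_*|$ occur. By Claim 4 all are in $\operatorname{cd}(R_*)$, a contradiction. $\square$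

**Claim 6 (bounded index for one pair).** $|R:N|\le p^\beta$.

*Proof.* We climb the normalizer tower. Let $\mathcal N_0=T$, $\mathcal N_{j+1}=N_R(\mathcal N_j)$. By induction $\mathcal N_j$ contains the preimage $Z_j$ of the $j$-th center of $R/N$: $[Z_{j+1},\mathcal N_j]\le Z_j\le\mathcal N_j$ shows $Z_{j+1}\le\mathcal N_{j+1}$. As $R/N$ has class $\le c$, $\mathcal N_c=R$. Let $T_j=\operatorname{core}_{\mathcal N_j}(T)$, so $T_1=T$ and $T_c=\operatorname{core}_R(T)=N$. We show $|\mathcal N_j:T_j|\le p^{\beta_j}$ for $1\le j\le c$; the case $j=c$ is the claim.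

For $j=1$: by Claim 2 and fact 2, $\mathcal N_1/T$ is cyclic or generalized quaternion. By Claim 3 its exponent is at most $p^{nc}$, so its order is at most $p^{nc+1}=p^{\beta_1}$.

Assume the bound for $j$. For $g\in\mathcal N_{j+1}$, ${}^gT_j\trianglelefteq{}^g\mathcal N_j=\mathcal N_j$ has index $\le p^{\beta_j}$, and $T_{j+1}=\bigcap_{g}{}^gT_j$ over $g\in\mathcal N_{j+1}$. Suppose $|T_j:T_{j+1}|>p^{r\beta_j}$. Choose successively $D_0=T_j$ and $D_q=D_{q-1}\cap{}^{g_q}T_j<D_{q-1}$ for $1\le q\le r$. This is possible: $|T_j:D_{q-1}|\le p^{(q-1)\beta_j}$, so $D_{q-1}\ne T_{j+1}$, and some ${}^gT_j$ does not contain $D_{q-1}$. Each $D_q$ is an intersection of $R$-conjugates of $T$, including $T$ itself, and $|T:D_q|\le|\mathcal N_j:D_q|\le p^{(q+1)\beta_j}\le p^{(r+1)\beta_j}\le p^d$. Intersecting one conjugate at a time and omitting those that change nothing, we see that $D_q$ is the intersection of $T$ with at most $d$ further conjugates. All have the same order, so $D_q$ has index $\le p^d$ in each of them. They are inertia groups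 of conjugates of $(N,\tau)$, which are normal pairs. So $D_0>\dots>D_r$ contradicts Claim 5.

Hence $|\mathcal N_j:T_{j+1}|\le p^{(r+1)\beta_j}$. The groups ${}^gT$, $g\in\mathcal N_{j+1}$, lie between $T_{j+1}\trianglelefteq\mathcal N_{j+1}$ and $\mathcal N_j$, so there are at most $2^{p^{(r+1)\beta_j}}$ of them. Their number is $|\mathcal N_{j+1}:N_R(T)|=|\mathcal N_{j+1}:\mathcal N_1|$. As $\mathcal N_1\le\mathcal N_j$, $|\mathcal N_{j+1}:T_{j+1}|\le|\mathcal N_{j+1}:\mathcal N_1|\,|\mathcal N_j:T_{j+1}|\le2^{p^{(r+1)\beta_j}}p^{(r+1)\beta_j}\le p^{\beta_{j+1}}$. $\square$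

**Claim 7 (bounded index for all pairs together).** If $T$ runs over the inertia groups of all admissible pairs, then $|R:\bigcap T|\le p^d$ (with $\bigcap T=R$ if there are none).

*Proof.* Each such $T$ is the inertia group of a normal pair, so $|R:T|\le p^\beta$ by Claim 6. If $|R:\bigcap T|>p^{(r+1)\beta}=p^d$, we can choose such groups $T_0,\dots,T_r$ with $D_0=T_0$ and $D_q=D_{q-1}\cap T_q<D_{q-1}$ for $1\le q\le r$, because $|R:D_{q-1}|\le p^{q\beta}$. Then $|R:D_q|\le p^{(q+1)\beta}\le p^d$, and $D_q$ is an intersection of $q+1$ of these groups with $q\le r\le d$. This contradicts Claim 5. $\square$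

**Conclusion of the induction.** Put $R^{(i)}=R_*\cap\bigcap T$. It is normal in $R$, since conjugates of admissible pairs are admissible, and has index $\le p^{b_*+d}$. If $m(\lambda)\le s_{i-1}$, then $p^\rho\lambda$ is $R_*$-invariant and $L\ge\rho$. If $m(\lambda)=s_i$, then either $\lambda$ is admissible, hence $R^{(i)}$-invariant, or $\ell(\lambda)<L$ and $p^L\lambda$ is $R_*$-invariant. So $(\Pi_i)$ holds with $L_i=L$ and $b_i=b_*+d$. Both sequences are non-decreasing in $i$, so all $b_i,L_i$ with $i\le n$ are bounded by $b_n,L_n$.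

*End of the proof of Proposition 5.1.* Take $i=|\operatorname{cd}(R)|\le n$, $R_1=R^{(i)}$, $M=\operatorname{Irr}(N_0)$. Every $\lambda\in M$ has $m(\lambda)\le s_i$, so $p^{L_i}I_{R_1}M=0$, that is, $I_{R_1}M\subseteq M[p^{L_i}]$. By Proposition 4.1, $I_R^hM[p]=0$ with $h=h(p,n,c)$. If $x\in M[p^{j+1}]$, then $p^jI_R^hx=I_R^h(p^jx)=0$, so $I_R^hM[p^{j+1}]\subseteq M[p^j]$ for all $j$. Hence $I_{R_1}^{1+hL_i}M=0$, and (2.1) gives the result with $h'=1+hL_n$. $\square$

## 6. Descending the derived series: proof of Theorem B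

Let $|\operatorname{cd}(P)|\le n$ and let $P^{(d)}$ be the derived series, $P^{(1)}=P'$. By induction on $d\ge1$ we find $A_d\trianglelefteq P$ of bounded index with $\gamma_{c_d+1}(A_d)\le P^{(d)}$ and $c_d$ bounded. Start with $A_1=P$, $c_1=1$.

Given $A_d$, apply Proposition 5.1 to
$$R=A_d/(A_d\cap P^{(d+1)}),\qquad N_0=(A_d\cap P^{(d)})/(A_d\cap P^{(d+1)}).$$
Here $N_0$ is abelian, $R/N_0\cong A_d/(A_d\cap P^{(d)})$ has class $\le c_d$, and $|\operatorname{cd}(R)|\le|\operatorname{cd}(A_d)|$ is bounded by fact 3. The preimage $A_d^\circ\trianglelefteq A_d$ of $R_1$ has bounded index. We have $\gamma_{c_d+1}(A_d^\circ)\le A_d\cap P^{(d)}$, and $h'$ further commutators with $A_d^\circ$ land in $P^{(d+1)}$: $\gamma_{c_d+1+h'}(A_d^\circ)\le P^{(d+1)}$. Let $A_{d+1}=\operatorname{core}_P(A_d^\circ)$. As $A_d$ normalizes $A_d^\circ$, it is an intersection of at most $|P:A_d|$ conjugates, so its index is bounded. Put $c_{d+1}=c_d+h'$, with the bound for $h'$. By Taketa $P^{(n)}=1$, so $A=A_n$ has class $\le c_n$. $\square$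

## 7. A power map, a maximal order, and the uniserial pieces of $A/A'$

Fix $p,n$ and let $b=b(p,n)\ge0$, $c=c(p,n)\ge1$ be as in Theorem B. Let $|\operatorname{cd}(P)|=n$, $A$ as in Theorem B, and $G=P/A$, so $|G|$ divides $p^b$. From now on $P$ acts on abelian sections by $g\cdot a=gag^{-1}$, and $A/A'$ is written additively; it is a $\mathbb Z_p[G]$-module.

If $P$ has large class, then $G$ must act on $A/A'$ with large nilpotence; Section 11 makes this precise. So $A/A'$ should contain a long uniserial piece, as $O/\pi^kO$ in $S_k$. The plan is to lengthen this piece. For that we need maps from $A$ onto the piece and from the piece back into the center of $A$.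

**Step 1. A map from $A/A'$ to $Z(A)$.** Let $n'=n(b+1)\ge|\operatorname{cd}(A)|$. *For $i\ge2$, $\gamma_i(A)/\gamma_{i+1}(A)$ has exponent dividing $p^{n'-1}$.* Let $\lambda$ be a linear character of this central section of $B=A/\gamma_{i+1}(A)$. It is $B$-invariant, so by (3.1) $p^{n'-1}\lambda$ extends to a linear character of $B$. That character is trivial on $B'\ge\gamma_i(A)/\gamma_{i+1}(A)$, so $p^{n'-1}\lambda=0$.

So $\exp(A')$ divides $p^x$ with $x=(n'-1)c$. Let $x_1=x+\lfloor\log_pc\rfloor$. For $1\le i\le c$, $p^x\mid\binom{p^{x_1}}{i}$, because for $i\le p^{x_1}$ this binomial coefficient has $p$-adic valuation $x_1-v_p(i)$, and for larger $i$ it is $0$. The Hall–Petrescu formula with exponent $\mathsf q=p^{x_1}$ reads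
$$u^{\mathsf q}v^{\mathsf q}=(uv)^{\mathsf q}c_2^{\binom{\mathsf q}2}\cdots c_c^{\binom{\mathsf q}c},\qquad c_i\in\gamma_i(\langle u,v\rangle),$$
for $u,v\in A$. The $c_i$ lie in $A'$, so $(uv)^{\mathsf q}=u^{\mathsf q}v^{\mathsf q}$. Also $(A')^{\mathsf q}=1$. Writing $v^{-1}uv=uw$ with $w\in A'$, we get $v^{-1}u^{\mathsf q}v=(uw)^{\mathsf q}=u^{\mathsf q}$, so $u^{\mathsf q}\in Z(A)$. Hence
$$\varpi:A/A'\to Z(A),\qquad aA'\mapsto a^{p^{x_1}}$$
is a well-defined $P$-equivariant homomorphism. Put $y=x_1+b$, a number depending only on $p,n$.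

**Step 2. Modules over a maximal order.** A $\mathbb Z_p[G]$-module need not decompose into manageable pieces, but a module over a maximal order does. Fix a finite list of representatives of the isomorphism types of groups of order dividing $p^b$ and identify $G$ with a group in the list. For each $G$ in the list fix a maximal order $\mathcal O\supseteq\mathbb Z_p[G]$ in $\mathbb Q_p[G]$. Then
$$p^b\mathcal O\subseteq\mathbb Z_p[G]. \tag{7.1}$$
Indeed, if $r=\sum a_gg\in\mathcal O$, then $|G|a_g$ is the trace of $rg^{-1}\in\mathcal O$ in the regular representation, and this lies in $\mathbb Z_p$ because $rg^{-1}$ is integral.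

By Reiner, *Maximal Orders*, §§10, 17, $\mathcal O$ is a product of rings isomorphic to $M_s(\Delta)$, with $\Delta$ the valuation ring of a finite-dimensional division algebra over $\mathbb Q_p$. These $\Delta$ are noncommutative discrete valuation rings, so by Morita equivalence every finite $\mathcal O$-module of $p$-power order is a direct sum of modules $\Lambda/\mathfrak P^k\Lambda$. Here $\Lambda=\Delta^s$ is the standard lattice of a component, $\mathfrak P$ the radical of that component, and $p\Lambda=\mathfrak P^\varepsilon\Lambda$ with $\varepsilon\ge1$. The module $V=\mathbb Q_p\Lambda$ is an irreducible $\mathbb Q_p[G]$-module.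

**Example 7.1.** For $G=C_p$, $\mathcal O=\mathbb Z_p\times\mathbb Z_p[\zeta]$, and the pieces are $\mathbb Z/p^k$ with trivial action and $O/\pi^kO$ as in Example 1.1, with $\varepsilon=p-1$. Not every finite $\mathbb Z_p[C_p]$-module is the restriction of an $\mathcal O$-module. The module $\mathbb F_p[C_p]$ is uniserial, hence indecomposable, and $C_p$ acts nontrivially, so it would have to be $O/\pi^pO$; but $p=\pi^{p-1}\cdot$unit does not kill $O/\pi^pO$.

Because of this we replace $A/A'$ by $E=\mathcal O\otimes_{\mathbb Z_p[G]}A/A'$, a finite $\mathcal O$-module, with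
$$\iota:A/A'\to E,\ a\mapsto1\otimes a,\qquad \phi:E\to A/A',\ r\otimes a\mapsto(p^br)a .$$
By (7.1) $\phi$ is well defined; both are $G$-maps. Clearly $\phi\circ\iota=p^b$, and $\iota\phi(r\otimes a)=1\otimes(p^br)a=p^br\otimes a$, so $\iota\circ\phi=p^b$.

**Step 3. The two maps for one piece.** Fix a decomposition of $E$ as above and let $E_1\cong\Lambda/D_1$, $D_1=\mathfrak P^k\Lambda$, be a summand with $V$ **nontrivial** (not the trivial module). Let
$$\alpha:A\to A/A'\xrightarrow{\iota}E\to E_1,\qquad \psi:E_1\to E\xrightarrow{\phi}A/A'\xrightarrow{\varpi}Z(A),$$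
using projection to and inclusion of $E_1$. These are $P$-equivariant homomorphisms. The composite $A/A'\xrightarrow{\varpi}Z(A)\to A/A'$ is multiplication by $p^{x_1}$, so
$$\alpha\circ\psi=p^{x_1}p^b=p^y\quad\text{on }E_1. \tag{7.2}$$
Let $\hat\psi:\Lambda\to E_1\to Z(A)$; thus $\hat\psi(D_1)=1$.

Assume $k\ge(b+y)\varepsilon$ and put
$$D=p^{-b}D_1=\mathfrak P^{k-b\varepsilon}\Lambda\subseteq p^y\Lambda .$$
Let $\Lambda_A$ be the preimage of $\alpha(A)$ in $\Lambda$. By (7.2) $\alpha(A)\supseteq p^yE_1$, so $\Lambda_A$ is a $\mathbb Z_p[G]$-lattice with $p^y\Lambda\subseteq\Lambda_A\subseteq\Lambda$, and $D_1\subseteq D\subseteq\Lambda_A$. Let $\bar\alpha:A\to\Lambda_A/D_1\to\Lambda_A/D$ be the induced surjection and $K=\ker\bar\alpha\trianglelefteq P$.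

## 8. Lifting the extension to a space group

We would like to lengthen $\Lambda_A/D_1$ by realizing $P/\ker\alpha$ as a quotient of an extension of $G$ by the infinite lattice $\Lambda_A$. The direct attempt fails at a definite point: the class of $P/\ker\alpha$ in $H^2(G,\Lambda_A/D_1)$ need not lift to $H^2(G,\Lambda_A)$.

**Example 8.1.** Let $P=Q_{2^s}=\langle a,\mathsf s: a^{2^{s-1}}=1,\ \mathsf s^2=a^{2^{s-2}},\ \mathsf sa\mathsf s^{-1}=a^{-1}\rangle$, $s\ge3$, and $A=\langle a\rangle$, so $G=C_2$ acts on $A\cong\mathbb Z/2^{s-1}$ by $-1$. For $G=\langle\sigma\rangle$ of order $2$, $H^2(G,U)=U^G/(1+\sigma)U$, and the class of an extension is given by the square of a lift of $\sigma$. For $U=\mathbb Z/2^{s-1}$ with sign action this group has order $2$, and the class of $Q_{2^s}$ is the nonzero element $2^{s-2}$. For $U=\mathbb Z_2$ with sign action, $U^G=0$ and $H^2=0$. So the class does not lift. But if we give up one factor of $2$ and look at $Q_{2^s}/\langle a^{2^{s-2}}\rangle$, the class becomes $0$ and lifts, to $\mathbb Z_2\rtimes C_2$.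

Giving up a factor $p^b$ always works; this is why $D=p^{-b}D_1$ was introduced.

**Lemma 8.2.** There are a group $\mathcal Q$ that is an extension of $G$ by $\Lambda_A$, and a surjection $\theta:\mathcal Q\to P/K$ with kernel $D$, compatible with the maps to $G$ and restricting on $\Lambda_A$ to the natural map $\Lambda_A\to\Lambda_A/D\cong A/K$ (identification by $\bar\alpha$).

*Proof.* $P/\ker\alpha$ is an extension of $G$ by $\Lambda_A/D_1$ with a class $\eta_1\in H^2(G,\Lambda_A/D_1)$, and $P/K$ is an extension of $G$ by $\Lambda_A/D$ whose class $\eta$ is the image of $\eta_1$. Compare the sequences $D_1\to\Lambda_A\to\Lambda_A/D_1$ and $D\to\Lambda_A\to\Lambda_A/D$. By naturality of the connecting maps, the image of $\eta$ in $H^3(G,D)$ is the image of the connecting class of $\eta_1$ under $H^3(G,D_1)\to H^3(G,D)$, induced by the inclusion $D_1=p^bD\subseteq D$. This inclusion is the isomorphism $p^{-b}:p^bD\to D$ followed by multiplication by $p^b$ on $D$. Since $|G|$ divides $p^b$ and kills $H^3(G,D)$, the induced map is $0$.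 So the image of $\eta$ in $H^3(G,D)$ vanishes, and $\eta$ lifts to some $\hat\eta\in H^2(G,\Lambda_A)$. Let $\mathcal Q$ be the corresponding extension. Then $\mathcal Q/D$ is an extension of $G$ by $\Lambda_A/D$ with class $\eta$, so it is equivalent to $P/K$, and this gives $\theta$. $\square$

## 9. The stretched groups $P_j$

Only $P/K$ has been lifted; we must not lose $K$. So we glue $P$ and $\mathcal Q$ over $P/K$ and then factor out a subgroup that depends on $j$. Let
$$\mathcal P=\{(g,q)\in P\times\mathcal Q:gK=\theta(q)\},$$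
identify $K$ with $K\times1\trianglelefteq\mathcal P$, and put, for $j\ge0$,
$$\mathcal Y=\{(\hat\psi(v),p^yv):v\in\Lambda\},\qquad X_j=\{(\hat\psi(p^{-y}(p^j-1)v),\,p^jv):v\in D\}.$$
The second makes sense because $D\subseteq p^y\Lambda$.

*Both lie in $\mathcal P$ and are normal.* By (7.2), $\bar\alpha\hat\psi(v)=p^yv+D$ for $v\in\Lambda$, which is $\theta(p^yv)$. For $v\in D$, $\bar\alpha\hat\psi(p^{-y}(p^j-1)v)=(p^j-1)v+D=D=\theta(p^jv)$. Both are images of homomorphisms from $\Lambda$ and $D$. An element $(g,q)\in\mathcal P$ has $g$ and $q$ over the same element of $G$, and $\hat\psi$ is $G$-equivariant, so these homomorphisms are equivariant under conjugation by $\mathcal P$ (acting on $\Lambda$ through $G$). Hence the images are normal.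

*Position relative to $K$.* As $\hat\psi(\Lambda)\le Z(A)$ and $K\le A$, $\mathcal Y$ centralizes $K$. Since $\Lambda$ is torsion-free, $K\cap\mathcal Y=1=K\cap X_j$. The second projection has kernel $K$ and gives $\mathcal P/K\cong\mathcal Q$ and $\mathcal P/K\mathcal Y\cong\mathcal Q/p^y\Lambda=:Q_y$, a finite group. Put
$$P_j=\mathcal P/X_j,$$
a finite $p$-group of order $|K||\mathcal Q/p^jD|$.

*$P_0\cong P$.* We have $X_0=1\times D$, which is the kernel of the first projection $\mathcal P\to P$; this projection is surjective because $\theta$ is.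

*The class of $P_j$ tends to infinity.* $P_j$ has the quotient $\mathcal P/KX_j\cong\mathcal Q/p^jD$. As $V$ is irreducible and nontrivial, $I_GV=V$, so $I_G^uV=V$ for all $u$. Therefore $[\Lambda_A,{}_u\mathcal Q]=I_G^u\Lambda_A\ne0$, and since $\bigcap_jp^jD=0$, it is not contained in $p^jD$ for large $j$. So for each $u$, $\gamma_{u+1}(\mathcal Q/p^jD)\ne1$ for all large $j$.

**Example 9.1.** Take $P=Q_{2^s}$ as in Example 8.1, with $b=1$. As $A$ is abelian we may use $\varpi=$ identity, so $x_1=0$, $y=1$. Here $\mathcal O=\mathbb Z_2\times\mathbb Z_2$ and $E\cong A/2A\oplus A$; take $E_1=A$, $\Lambda=\mathbb Z_2$ with sign action, $\varepsilon=1$, $D_1=2^{s-1}\mathbb Z_2$. Then $\alpha$ is the identity of $A$. With $e_-=\frac12(1-\sigma)\in\mathcal O$, the summand $E_1$ is $e_-\otimes A$, and $\phi(e_-\otimes a)=(2e_-)a=(1-\sigma)a=2a$; so $\hat\psi(v)=a^{2v}$ in multiplicative notation. Further $D=2^{s-2}\mathbb Z_2$, $K=\langle z\rangle$ with $z=a^{2^{s-2}}$, $\Lambda_A=\mathbb Z_2$, $\mathcal Q=\mathbb Z_2\rtimes\langle\sigma\rangle$,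 and
$$X_j=\{(a^{(2^j-1)v},2^jv):v\in2^{s-2}\mathbb Z_2\}.$$
Let $j\ge1$. With $v=2^{s-2}$ we get $(z,2^{j+s-2})\in X_j$. In $P_j$ let $\hat a$ be the image of $(a,1)$, $\hat{\mathsf s}$ the image of $(\mathsf s,\sigma)$, and write $z$ for the image of $(z,0)$. Then $\hat a^{2^{j+s-2}}$ is the image of $(1,2^{j+s-2})$, which is $z$; $\hat{\mathsf s}^2=z$; and $\hat{\mathsf s}$ inverts $\hat a$. Since $|P_j|=2\cdot2\cdot2^{s-2+j}=2^{s+j}$ and $\hat a$ has order $2^{s+j-1}$, we find $P_j\cong Q_{2^{s+j}}$.

## 10. The degrees of $P_j$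

The purpose of this section is a formula for $\operatorname{cd}(P_j)$ in which $j$ enters only through a quantity with boundedly many values.

Recall that a projective representation $\rho$ of $H$ with factor set $a$ satisfies $\rho(x)\rho(x')=a(x,x')\rho(xx')$; $a$ is normalized if $a(1,x)=a(x,1)=1$, equivalently $\rho(1)=1$. For example, composing the faithful $2$-dimensional representation of the dihedral group of order $8$ with a section of its map onto $C_2\times C_2$ that sends $1$ to $1$ gives an irreducible projective representation of $C_2\times C_2$ of degree $2$.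

**Step 1. Extending characters of $K$.** $\mathcal P$ acts on $\operatorname{Irr}(K)$, and $K\mathcal Y$ acts trivially, so the action is through $Q_y=\mathcal P/K\mathcal Y$. For $\kappa\in\operatorname{Irr}(K)$ let $\mathcal P_\kappa\ge K\mathcal Y$ be its stabilizer, $W_\kappa=\mathcal P_\kappa/K\mathcal Y\le Q_y$, and $\mathcal Q_\kappa\cong\mathcal P_\kappa/K$ the preimage of $W_\kappa$ in $\mathcal Q$. The finite group $\mathcal P_\kappa/\mathcal Y$ has the normal subgroup $K\mathcal Y/\mathcal Y\cong K$ with quotient $W_\kappa$. By Isaacs, *Character Theory*, 11.2, 11.7, a representation affording $\kappa$ extends to a projective representation $\hat\kappa$ of it with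
$$\hat\kappa(kx)=\hat\kappa(k)\hat\kappa(x),\qquad \hat\kappa(xk)=\hat\kappa(x)\hat\kappa(k)\qquad(k\in K),$$
whose factor set is inflated from a normalized cocycle $a_\kappa$ of $W_\kappa$. Regard $\hat\kappa$ as a projective representation of $\mathcal P_\kappa$, constant on cosets of $\mathcal Y$. Note that neither $W_\kappa$ nor $a_\kappa$ nor $\hat\kappa$ involves $j$.

**Step 2. Reduction to a finite group and Clifford theory.** Put $\mathcal X_j=1\times p^{j+y+b}D$. Since $\hat\psi(p^bD)=\hat\psi(D_1)=1$, taking $v\in p^{y+b}D$ in the definition of $X_j$ shows $\mathcal X_j\le X_j$, and taking $v\in p^{j+b}D$ in that of $\mathcal Y$ shows $\mathcal X_j\le\mathcal Y$. It is normal in $\mathcal P$. By Clifford theory in the finite group $\mathcal P/\mathcal X_j$ (Curtis–Reiner, *Methods* I, §11C), its irreducible representations over $\kappa$ are exactly those induced from $\hat\kappa\otimes\rho$ on $\mathcal P_\kappa$, where $\rho$ runs over the irreducible projective representations of $\mathcal P_\kappa/K\mathcal X_j\cong\mathcal Q_\kappa/p^{j+y+b}D$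 with factor set inflated from $a_\kappa^{-1}$. Their degree is $|Q_y:W_\kappa|\,\kappa(1)\,\rho(1)$.

**Step 3. Which of them are trivial on $X_j$?** For $v\in D$ put $k_v=\hat\psi(p^{-y}v)^{-1}$. It lies in $Z(A)$, and $\bar\alpha(k_v)=-v+D=0$, so $k_v\in K\cap Z(A)\le Z(K)$. The key identity is
$$\bigl(\hat\psi(p^{-y}(p^j-1)v),\,p^jv\bigr)=(k_v,1)\cdot\bigl(\hat\psi(p^{j-y}v),\,p^jv\bigr), \tag{10.1}$$
where the second factor is in $\mathcal Y$. So $X_j\le K\mathcal Y\le\mathcal P_\kappa$, and on the element (10.1) $\hat\kappa$ takes the value $\hat\kappa(k_v)$, which is the scalar $\xi_\kappa(v)$ by which $\kappa$ acts on $k_v\in Z(K)$. Here $\xi_\kappa\in\operatorname{Hom}(D,\mathbb C^\times)$ does not depend on $j$, and it is trivial on $p^{y+b}D$ because $\hat\psi(p^bD)=1$. As $X_j\trianglelefteq\mathcal P$, the induced representation is trivial on $X_j$ iff $\hat\kappa\otimes\rho$ is, that is, iff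
$$\rho(p^jv)=\xi_\kappa(v)^{-1}\quad\text{for all }v\in D.$$

**Step 4. Normalizing $D$.** So that only finitely many lattices occur, write $k-b\varepsilon=k_0+q\varepsilon$ with $y\varepsilon\le k_0<(y+1)\varepsilon$, $q\ge0$. Let $D^0=\mathfrak P^{k_0}\Lambda\subseteq p^y\Lambda$, so $D=p^qD^0$, and let $\xi^0_\kappa(v)=\xi_\kappa(p^qv)$ for $v\in D^0$. It is trivial on $p^{y+b}D^0$. Put
$$\mathfrak t=(G,\Lambda,\Lambda_A,\hat\eta,D^0).$$
For $W\le Q_y$ let $\mathcal Q_W$ be its preimage in $\mathcal Q$. For $[a]\in H^2(W,\mathbb C^\times)$ ($a$ normalized), $\xi\in\operatorname{Hom}(D^0/p^{y+b}D^0,\mathbb C^\times)$ and $N\ge0$, let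
$$\Phi_{\mathfrak t}(N)(W,[a],\xi)$$
be the set of degrees of irreducible projective representations $\rho$ of $\mathcal Q_W/p^{N+y+b}D^0$ with factor set inflated from $a^{-1}$ and $\rho(p^Nv)=\xi(v)^{-1}$ for all $v\in D^0$.

*This depends only on the class $[a]$.* Two normalized cocycles in a class differ by the coboundary of a function on $W$ with value $1$ at $1$. Changing $a$ multiplies $\rho$ by the inflation of such a function or its inverse, which is trivial on $p^y\Lambda\supseteq p^ND^0$.

*$\rho(1)\le|Q_y|$.* On the abelian normal subgroup $B=p^y\Lambda/p^{N+y+b}D^0$ the map $\rho$ is an ordinary representation, so $B$ has a common eigenvector $v_0$. For $x$ in the group and $\mathsf b\in B$, $\rho(\mathsf b)\rho(x)=\rho(\mathsf bx)=\rho(x)\rho(x^{-1}\mathsf bx)$, so the vectors $\rho(x)v_0$, with $x$ running over representatives of $W$, span an invariant subspace. By irreducibility $\rho(1)\le|W|\le|Q_y|$.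

Every irreducible representation of $P_j$ is one of $\mathcal P/\mathcal X_j$, trivial on $X_j$, and lies over some $\kappa\in\operatorname{Irr}(K)$. Substituting $D=p^qD^0$ in Steps 2 and 3, we have shown
$$\operatorname{cd}(P_j)=\bigcup_{\kappa\in\operatorname{Irr}(K)}|Q_y:W_\kappa|\,\kappa(1)\,\Phi_{\mathfrak t}(q+j)\bigl(W_\kappa,[a_\kappa],\xi^0_\kappa\bigr), \tag{10.2}$$
where $W_\kappa,[a_\kappa],\xi^0_\kappa$ do not depend on $j$. Compare with Proposition 1.2: the numbers $|Q_y:W_\kappa|\kappa(1)$ may be huge but do not move, and the moving factor has boundedly many values.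

## 11. Pigeonhole and the class bound: proof of Theorem A

**Step 1. There are finitely many data $\mathfrak t$ for given $p,n$.** The numbers $b,y$ depend only on $p,n$, and $G$ is in a finite list. For each $G$, with its fixed $\mathcal O$, there are finitely many $\Lambda$, finitely many $\Lambda_A$ between $p^y\Lambda$ and $\Lambda$, and finitely many $k_0$. Finally $H^2(G,\Lambda_A)$ is finite, being a finitely generated $\mathbb Z_p$-module killed by $|G|$. For each $\mathfrak t$ fix one extension $\mathcal Q$ representing $\hat\eta$, and use it in Lemma 8.2.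

**Step 2. The threshold $q_*$.** For each $\mathfrak t$, $N\mapsto\Phi_{\mathfrak t}(N)$ takes values in a finite set: functions from the finite set of triples $(W,[a],\xi)$ to subsets of $\{1,\dots,|Q_y|\}$. The values attained only finitely often are attained at only finitely many $N$. So there is $q_*=q_*(p,n)\ge0$ such that for all $\mathfrak t$ and all $q>q_*$ the value $\Phi_{\mathfrak t}(q)$ is attained infinitely often.

Suppose some summand $E_1=\Lambda/\mathfrak P^k\Lambda$ of $E$, with $V$ nontrivial and $k\ge(b+y)\varepsilon$, has $q>q_*$. Then $\Phi_{\mathfrak t}(q+j)=\Phi_{\mathfrak t}(q)$ for infinitely many $j$. By (10.2), $\operatorname{cd}(P_j)=\operatorname{cd}(P_0)=\operatorname{cd}(P)$ for these $j$, and their classes are unbounded by Section 9.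

**Step 3. Otherwise the class of $P$ is bounded.** Suppose that the finite $p$-groups with degree set $\operatorname{cd}(P)$ have bounded class. By Step 2 every summand $\Lambda/\mathfrak P^k\Lambda$ of $E$ with $V$ nontrivial has $k<(b+y)\varepsilon$ or $q\le q_*$. In the second case $k=b\varepsilon+k_0+q\varepsilon<(b+y+1+q_*)\varepsilon$, so in either case the summand is killed by $p^z$ with $z=b+y+1+q_*$. On the other summands $G$ acts trivially. So $p^zI_GE=0$. From $p^b(g-1)a=\phi((g-1)\iota(a))$ we get
$$p^tI_G(A/A')=0,\qquad t=z+b .$$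

*Nilpotent action on $A/A'$.* The augmentation ideal of $\mathbb F_p[G]$ is nilpotent of dimension $|G|-1$, so its $|G|$-th power is $0$. Hence $I_G^{p^b}\mathbb Z[G]\subseteq p\,\mathbb Z[G]$, and $I_G^{p^b}U\subseteq pU$ for every $\mathbb Z[G]$-module $U$. Applying this $t$ times with $U=I_G(A/A')$,
$$I_G^u(A/A')=I_G^{tp^b}I_G(A/A')\subseteq p^tI_G(A/A')=0,\qquad u=1+tp^b .$$

*Nilpotent action on $\gamma_i(A)/\gamma_{i+1}(A)$.* Commutation makes this section a $P$-equivariant image of $(A/A')^{\otimes i}$ with diagonal action. The diagonal map sends $I_G$ into the augmentation ideal of $\mathbb Z[G]^{\otimes i}$, which is the sum of the ideals with one tensor factor $I_G$ and the others $\mathbb Z[G]$. So $I_G^{iu}$ goes into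
$$\sum_{m_1+\dots+m_i=iu}I_G^{m_1}\otimes\dots\otimes I_G^{m_i},$$
and in each term some $m_k\ge u$. Hence $I_G^{iu}$ kills $\gamma_i(A)/\gamma_{i+1}(A)$, that is, $[\gamma_i(A),{}_{iu}P]\le\gamma_{i+1}(A)$.

*Adding up.* As $|P/A|\le p^b$, $\gamma_{b+1}(P)\le A=\gamma_1(A)$. Taking $u$, then $2u$, …, then $cu$ further commutators with $P$ brings us into $\gamma_2(A),\gamma_3(A),\dots,\gamma_{c+1}(A)=1$. Hence
$$\operatorname{class}(P)\le f(p,n):=b+u\sum_{i=1}^ci,$$
where $b,c,u$ depend only on $p$ and $n$.

We have shown: if $|\operatorname{cd}(P)|=n$ and the groups with degree set $\operatorname{cd}(P)$ have bounded class, then $\operatorname{class}(P)\le f(p,n)$. Read contrapositively, this is the first statement of Theorem A. If $\mathcal S$ is class bounding with $|\mathcal S|=n$ and $\operatorname{cd}(P)=\mathcal S$, the hypothesis of Step 3 holds for $P$, so $\operatorname{class}(P)\le f(p,n)$. Hence $b(\mathcal S)\le f(p,n)$ for every prime $p$ and every class bounding set $\mathcal S$ of powers of $p$ with $|\mathcal S|=n$. $\blacksquare$
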